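\title{A gap theorem for the lower transcendence degree of division algebras}

\begin{abstract}
The lower transcendence degree $\mathrm{Ld}(D)$ of a division ring $D$ over a central subfield $k$ is defined by an isoperimetric inequality that compares $\dim_k(VW)$ with $\dim_k W$ for finite-dimensional subspaces $V,W\subseteq D$. We prove that $\mathrm{Ld}(D)\in\{0,1\}\cup[2,\infty]$, an analog of Bergman's gap theorem for Gelfand--Kirillov dimension, and we describe the division rings with $\mathrm{Ld}(D)<2$. The gap comes from a trichotomy: a finite-dimensional subspace $V\ni 1$ either generates a finite-dimensional algebra, or generates a division ring that is finite-dimensional over a field $k(x)$, or satisfies $\dim_k(VW)\ge\dim_k W+c\,(\dim_k W)^{1/2}$ for all nonzero finite-dimensional $W$. The proof counts rows and columns as one does for a finite set of lattice points in the plane, with generic elements of $V$ and a skew polynomial ring in place of the two coordinates.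
\end{abstract}

\section{Introduction}

Throughout, $k$ is a field, algebras are associative with $1$, and dimensions without a subscript are taken over $k$. For subspaces $V,W$ of a $k$-algebra $A$, let $VW$ be the span of the products $vw$, and put $V^0=k$, $V^{j+1}=V^jV$. A \emph{subframe} of $A$ is a finite-dimensional subspace that contains $1$. If $V$ is a subframe and $W$ is a finite-dimensional subspace, then $W\subseteq VW$, and we call
\[
\delta_V(W)=\dim(VW)-\dim W
\]
the \emph{boundary} of $W$ with respect to $V$.

\begin{definition}\label{def:ld}
Let $V$ be a subframe of $A$. A real number $d>0$ is \emph{admissible} for $V$ if there is a constant $C>0$ such that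
\begin{equation}\label{eq:iso}
\delta_V(W)\ \ge\ C\,(\dim W)^{(d-1)/d}\qquad\text{for every subframe $W$ of $A$.}
\end{equation}
Let $\mathrm{VDI}(V)$ be the supremum of the admissible $d$, and let $\mathrm{VDI}(V)=0$ if no $d$ is admissible. The \emph{lower transcendence degree} of $A$ is $\mathrm{Ld}(A)=\sup_V\mathrm{VDI}(V)$, where $V$ ranges over all subframes of $A$.
\end{definition}

Inequality \eqref{eq:iso} is an isoperimetric inequality: it relates boundary to volume as in a space of dimension $d$. For instance, let $V=k+kx_1+\dots+kx_d$ in the polynomial ring $k[x_1,\dots,x_d]$ and let $W=V^j$. Then $\dim W=\binom{j+d}{d}$ has order $j^d$, and $\delta_V(W)=\binom{j+d}{d-1}$ has order $j^{d-1}=(j^d)^{(d-1)/d}$. If any $d$ is admissible for $V$, then the integer $\delta_V(W)$ is always at least $1$, so $d=1$ is admissible with $C=1$. Hence $\mathrm{Ld}(A)\in\{0\}\cup[1,\infty]$ for every algebra $A$, and $1$ is the smallest nonzero value.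

The Gelfand--Kirillov dimension
\[
\mathrm{GKdim}(A)=\sup_V\ \limsup_{j\to\infty}\ \frac{\log\dim V^j}{\log j}
\]
looks only at the spaces $V^j$, while \eqref{eq:iso} must hold for every $W$. The following facts, due to Zhang, show that $\mathrm{Ld}$ behaves on division algebras like a transcendence degree.
\begin{itemize}
\item[(Z1)] If $A$ is an Ore domain of finite Gelfand--Kirillov dimension with quotient division algebra $D$, then $\mathrm{Ld}(D)\le\mathrm{GKdim}(A)$.
\item[(Z2)] If $A$ is a commutative domain of finite Gelfand--Kirillov dimension with fraction field $D$, then $\mathrm{Ld}(D)=\mathrm{GKdim}(A)$, and this is the transcendence degree of $D$ over $k$.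
\item[(Z3)] If $E\subseteq D$ are division $k$-algebras, then $\mathrm{Ld}(E)\le\mathrm{Ld}(D)$.
\end{itemize}
Bergman's gap theorem states that no algebra has Gelfand--Kirillov dimension strictly between $1$ and $2$. The question posed in \cite{growth} is whether the lower transcendence degree has the same gap:
\begin{quote}
\emph{Let $D$ be a division ring and let $k$ be a field contained in the center of $D$. If $\mathrm{Ld}(D)\in[1,2)$, does it follow that $\mathrm{Ld}(D)=1$?}
\end{quote}
One expects the answer yes, since $\mathrm{Ld}$ is an integer for the fields in (Z2). But Bergman's theorem does not transfer. In the situation of (Z1) it says that $\mathrm{GKdim}(A)\le1$, in which case $\mathrm{Ld}(D)\le1$, or $\mathrm{GKdim}(A)\ge2$, in which case (Z1) points the wrong way. Fast growth of the spaces $V^j$ does not by itself forbid other spaces $W$ whose boundary is as small as, say, $(\dim W)^{1/3}$, the order that corresponds to $d=3/2$. What is needed is a lower bound for the boundary of \emph{all} $W$, and this is what we prove.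

From now on $D$ is a division ring and $k$ is a field contained in its center. For a subframe $V$ of $D$ we write $A=k\langle V\rangle=\bigcup_jV^j$ for the subalgebra generated by $V$, and $B$ for the division subalgebra generated by $V$, that is, the smallest subalgebra that contains $V$ and the inverses of its own nonzero elements.

\begin{theorem}\label{thm:tri}
For every subframe $V$ of $D$ exactly one of the following holds.
\begin{itemize}
\item[(0)] $\dim A<\infty$, and $\mathrm{VDI}(V)=0$.
\item[(1)] $A$ contains an element $x$ transcendental over $k$ such that $B=k(x)A$ and $B$ is finite-dimensional as a left $k(x)$-vector space. Moreover $\dim V^j\le cj$ for some $c$ and all $j\ge1$, and $\mathrm{VDI}(V)=1$.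
\item[(2)] There is $c>0$ with $\dim(VW)\ge\dim W+c\,(\dim W)^{1/2}$ for all nonzero finite-dimensional subspaces $W\subseteq D$. In particular $\mathrm{VDI}(V)\ge2$.
\end{itemize}
\end{theorem}

We speak of subframes of \emph{type} (0), (1) or (2). A division subalgebra is \emph{finitely generated} if it is the division subalgebra generated by some subframe. The algebra $k\langle V\rangle$ has \emph{linearly bounded growth} if $\dim V^j\le cj$ for some $c$ and all $j\ge1$; this does not depend on the generating subframe, because $V'\subseteq V^r$ gives $\dim V'^j\le\dim V^{rj}\le crj$.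

\begin{theorem}\label{thm:gap}
We have $\mathrm{Ld}(D)\in\{0\}\cup\{1\}\cup[2,\infty]$. Moreover:
\begin{itemize}
\item[(a)] $\mathrm{Ld}(D)=0$ if and only if every finitely generated subalgebra of $D$ is finite-dimensional.
\item[(b)] $\mathrm{Ld}(D)<2$ if and only if every finitely generated division subalgebra of $D$ is finite-dimensional over its center and that center has transcendence degree at most $1$ over $k$.
\item[(c)] If some finitely generated subalgebra of $D$ does not have linearly bounded growth, then $\mathrm{Ld}(D)\ge2$.
\end{itemize}
\end{theorem}

In particular $\mathrm{Ld}(D)\in[1,2)$ implies $\mathrm{Ld}(D)=1$, which answers the question. The value $2$ cannot be raised, since $\mathrm{Ld}(k(u,v))=2$ by (Z2). Apart from this remark, neither (Z1)--(Z3) nor Bergman's theorem is used below.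

Section~\ref{sec:growth} collects the elementary facts behind types (0) and (1). Section~\ref{sec:rows} shows where the exponent $1/2$ comes from, in the field $k(u,v)$. Section~\ref{sec:sqrt} turns that argument into a general criterion, Proposition~\ref{prop:key}. Sections~\ref{sec:trans} and~\ref{sec:alg} apply the criterion when $A$ does, or does not, contain a transcendental element, and Section~\ref{sec:proofs} proves the two theorems.

\section{Linear growth}\label{sec:growth}

We use repeatedly the following observation: \emph{a domain $E$ that is finite-dimensional as a left vector space over a subfield $K$ is a division ring.} Indeed, right multiplication by $a\neq0$ is an injective left $K$-linear map $E\to E$, hence surjective, so every nonzero element has a left inverse; a ring with this property is a division ring.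

\begin{lemma}\label{lem:one}
Let $V$ be a subframe of $D$ with $\dim A=\infty$. Then $\delta_V(W)\ge1$ for every nonzero finite-dimensional $W\subseteq D$. Hence $\mathrm{VDI}(V)\ge1$ and $\dim V^j\ge j+1$. If in addition $\dim V^j\le cj$ for some $c$ and all $j\ge1$, then $\mathrm{VDI}(V)=1$.
\end{lemma}

\begin{proof}
If $VW=W$, then $V^jW\subseteq W$ for all $j$, so $Aw\subseteq W$ for $0\ne w\in W$. Since $a\mapsto aw$ is injective, this forces $\dim A<\infty$. So $\delta_V(W)\ge1$, the number $d=1$ is admissible with $C=1$, and the choice $W=V^j$ gives $\dim V^j\ge j+1$ by induction.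

Suppose that $\dim V^j\le cj$ and that some $d>1$ is admissible. Then
\[
\dim V^{j+1}-\dim V^j\ge C(\dim V^j)^{(d-1)/d}\ge C(j+1)^{(d-1)/d}\longrightarrow\infty .
\]
So the left side is at least $2c$ for $j\ge j_0$, say, and $\dim V^j\ge2c(j-j_0)>cj$ for $j>2j_0$, a contradiction.
\end{proof}

Linear growth will always come from matrices over a rational function field in one variable.

\begin{lemma}\label{lem:rep}
Let $E$ be a division $k$-algebra and let $K\supseteq k$ be a subfield of $E$, not necessarily central, such that $E$ has finite left $K$-dimension $l$. Then there is an injective $k$-algebra homomorphism $\rho:E\to M_l(K)$.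
\end{lemma}

\begin{proof}
Let $\mathbf e$ be a column vector whose entries form a left $K$-basis of $E$. For $b\in E$ there is a unique $\rho(b)\in M_l(K)$ with $\mathbf e\,b=\rho(b)\mathbf e$. The map $\rho$ is additive, it is $k$-linear because $k$ is central in $E$, and $\rho(1)=I$. From $\mathbf e\,bb'=\rho(b)\mathbf e\,b'=\rho(b)\rho(b')\mathbf e$ we get $\rho(bb')=\rho(b)\rho(b')$. If $\rho(b)=0$, then $\mathbf e\,b=0$ and $b=0$.
\end{proof}

\begin{lemma}\label{lem:lin}
Let $K=k(x)$ with $x$ transcendental over $k$, and let $V$ be a subframe of a $k$-algebra that has an injective $k$-algebra homomorphism $\rho$ into $M_l(K)$. Then $\dim V^j\le cj$ for some $c$ and all $j\ge1$.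
\end{lemma}

\begin{proof}
Let $k[x]_{\le a}$ be the space of polynomials of degree at most $a$. Clearing denominators in the images of a basis of $V$, we find $0\ne g\in k[x]$ and $c_0\ge1$ with $\rho(V)\subseteq g^{-1}M_l(k[x]_{\le c_0})$. Since $g$ is a central scalar in $M_l(K)$ and degrees add under matrix multiplication, $\rho(V^j)\subseteq g^{-j}M_l(k[x]_{\le c_0j})$. Hence $\dim V^j\le l^2(c_0j+1)\le l^2(c_0+1)j$.
\end{proof}

\begin{example}\label{ex:one}
If $D$ is finite-dimensional on the left over a subfield $k(x)$ with $x$ transcendental, then $\mathrm{Ld}(D)=1$. By Lemmas~\ref{lem:rep} and~\ref{lem:lin} every subframe $V$ has $\dim V^j\le cj$. So $\mathrm{VDI}(V)=1$ when $\dim A=\infty$, for instance when $V=k+kx$, by Lemma~\ref{lem:one}; and $\mathrm{VDI}(V)=0$ when $\dim A<\infty$, because then $W=A$ is a subframe with $\delta_V(W)=0$.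
\end{example}

The last lemma of this section allows us to adjoin to $V$ an element of $A$ at the cost of a constant.

\begin{lemma}\label{lem:enlarge}
Let $V$ be a subframe of $D$, let $x\in A$ and let $V'=V+kx$. There is an integer $h\ge1$ with $\delta_{V'}(W)\le h\,\delta_V(W)$ for all finite-dimensional $W\subseteq D$.
\end{lemma}

\begin{proof}
Write $x$ as a sum of $N$ products of at most $r$ elements of $V$. Fix $W$, put $\delta=\delta_V(W)$, and for $b\in D$ let $\partial(b)=\dim\big((bW+W)/W\big)$. Then $\partial(v)\le\delta$ for $v\in V$, and $\partial(b+b')\le\partial(b)+\partial(b')$ because $(b+b')W\subseteq bW+b'W$. Also $\partial(bb')\le\partial(b)+\partial(b')$: in the chain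
\[
W\ \subseteq\ bW+W\ \subseteq\ bb'W+bW+W
\]
the first step has dimension $\partial(b)$, and left multiplication by $b$ maps $(b'W+W)/W$ onto the second quotient. Hence $\partial(x)\le Nr\delta$. Since $V'W=VW+xW$, we get $\delta_{V'}(W)\le\delta+\partial(x)\le(1+Nr)\delta$, and $h=1+Nr$ does not depend on $W$.
\end{proof}

\section{Rows and columns}\label{sec:rows}

The smallest case in which the exponent $1/2$ appears is $D=k(u,v)$ with $V=k+ku+kv$. Let first $W$ be spanned by the monomials $u^av^b$ with $(a,b)$ in a finite set $\Lambda\subseteq\mathbb Z^2$, and put $n=\dim W=|\Lambda|$ and $\delta=\delta_V(W)$. Then $\delta$ counts the points outside $\Lambda$ that are the right or the upper neighbor of a point of $\Lambda$. Every row that meets $\Lambda$ contains such a point, namely the right neighbor of its rightmost point of $\Lambda$. So at most $\delta$ rows meet $\Lambda$, and by symmetry at most $\delta$ columns. A point is determined by its row and its column, so $n\le\delta^2$.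

For an arbitrary subspace $W$ the number of rows still has a meaning: it is the largest number of elements of $W$ that are linearly independent over $k[u]$. The statement that a point is determined by its row and its column has no such counterpart, so we break the symmetry. Discard from $\Lambda$ the points whose upper neighbor is not in $\Lambda$, then those whose second upper neighbor is not in $\Lambda$, and so on. Each round discards at most $\delta$ points. If $n>\delta^2$, a point survives $\delta$ rounds; it is the bottom of a vertical run of $\delta+1$ points of $\Lambda$, and this run meets $\delta+1$ rows, which is too many. Both halves of this argument are linear algebra. We state them in the generality needed later; on a first reading take $\tau=\mathrm{id}$.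

Let $L$ be a field with an automorphism $\tau$. An additive map $X$ between $L$-vector spaces is \emph{$\tau$-semilinear} if $X(\lambda p)=\tau(\lambda)X(p)$ for $\lambda\in L$. Since $\tau$ is surjective, the image of a subspace is a subspace, and it is spanned by the images of a spanning set; so $X$ does not raise dimensions.

\begin{lemma}[Rows]\label{lem:rows}
Let $X:R\to R$ be a $\tau$-semilinear map of an $L$-vector space, and let $W\subseteq R$ be a finite-dimensional subspace with $\dim_L\big((W+XW)/W\big)\le\delta$. If $w_1,\dots,w_r\in W$ are such that the family $X^iw_a$ $(i\ge0,\ 1\le a\le r)$ is linearly independent over $L$, then $r\le\delta$.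
\end{lemma}

\begin{proof}
Let $W^{(j)}=\sum_{i\le j}X^iW$. For $j\ge1$ we have $W^{(j+1)}=W^{(j)}+XW^{(j)}$ and $XW^{(j-1)}\subseteq W^{(j)}$, so $X$ induces a surjective semilinear map
\[
W^{(j)}/W^{(j-1)}\longrightarrow W^{(j+1)}/W^{(j)} .
\]
The quotient $W^{(1)}/W^{(0)}$ has dimension at most $\delta$, hence so do all the others, and $\dim_LW^{(J)}\le\dim_LW+J\delta$. The space $W^{(J)}$ contains the $(J+1)r$ independent elements $X^iw_a$ with $i\le J$. So $(J+1)r\le\dim_LW+J\delta$ for all $J$; divide by $J$ and let $J\to\infty$.
\end{proof}

\begin{lemma}[Columns]\label{lem:cols}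
Let $W\subseteq W^+$ be subspaces of a vector space $R$ over a field $F$, with $\dim_FW=n<\infty$ and $\dim_F(W^+/W)=\delta$. Let $\varphi_1,\dots,\varphi_\delta$ be $F$-linear maps $R\to R$ with $\varphi_i(W)\subseteq W^+$. If $n>\delta^2$, there is $0\ne w\in W$ with $\varphi_i\cdots\varphi_1(w)\in W$ for $1\le i\le\delta$.
\end{lemma}

\begin{proof}
Put $U_0=W$ and $U_i=\{w\in U_{i-1}:\varphi_i\cdots\varphi_1(w)\in W\}$. For $w\in U_{i-1}$ the element $\varphi_{i-1}\cdots\varphi_1(w)$ lies in $W$, so $\varphi_i\cdots\varphi_1(w)\in W^+$. Thus $U_i$ is the kernel of a linear map $U_{i-1}\to W^+/W$, and $\dim_FU_\delta\ge n-\delta^2>0$.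
\end{proof}

\begin{example}\label{ex:model}
Let $D=k(u,v)$ and $V=k+ku+kv$, and let $W\subseteq D$ be any nonzero finite-dimensional subspace, with $n=\dim W$ and $\delta=\delta_V(W)$. Suppose $n>\delta^2$. Lemma~\ref{lem:cols}, with $W^+=VW$ and every $\varphi_i$ equal to multiplication by $v$, gives $w\ne0$ with $w,vw,\dots,v^\delta w\in W$. The elements $u^iv^aw$ are linearly independent over $k$, because the monomials $u^iv^a$ are and $w$ can be canceled. This contradicts Lemma~\ref{lem:rows} with $X$ equal to multiplication by $u$ and $r=\delta+1$. Hence $\delta\ge n^{1/2}$ and $\mathrm{VDI}(V)\ge2$. For $W=V^j$ we have $n=(j+1)(j+2)/2$ and $\delta=j+2$, so $\delta^2\le4n$ with $n$ unbounded; no $d>2$ is admissible, and $\mathrm{VDI}(V)=2$.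
\end{example}

For a general subframe $V$ three things are missing. There is no distinguished element $v$ whose powers are independent over $k[u]$. There may be no element $u$ at all, since $A$ could be infinite-dimensional and algebraic over $k$. And when long independent runs do not exist, one has to show that $V$ has type (0) or (1). The next section deals with the first point and sets up a framework wide enough for the second.

\section{The square-root inequality}\label{sec:sqrt}

\subsection*{Extension of scalars}
For a field $F\supseteq k$ and a subspace $W\subseteq D$ put $W_F=W\otimes_kF\subseteq D_F=D\otimes_kF$. The ring $D_F$ is an $F$-algebra with $F$ central, $\dim_FW_F=\dim W$, and $V_FW_F=(VW)_F$.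

\begin{lemma}\label{lem:ext}
\begin{itemize}
\item[(a)] If $F=k(T)$ for a set $T$ of commuting indeterminates, then $D_F$ is a domain.
\item[(b)] Let $W\subseteq D$ be a subspace, let $p_1,\dots,p_r\in D$, and let $\lambda_1,\dots,\lambda_r\in F$ be linearly independent over $k$. If $\sum_ap_a\otimes\lambda_a\in W_F$, then all $p_a$ lie in $W$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The polynomial ring $D[T]=D\otimes_kk[T]$ in central indeterminates is a domain: for a monomial order on the finitely many variables involved, the leading term of a product is the product of the leading terms. Every element of $D_F$ has the form $g^{-1}P$ with $P\in D[T]$ and $0\ne g\in k[T]$ central, so $D_F$ is a domain too.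

(b) Extend the $\lambda_a$ to a $k$-basis of $F$. It decomposes $D_F/W_F=(D/W)\otimes_kF$ as a direct sum of copies of $D/W$, and the components of the given element are the classes of the $p_a$.
\end{proof}

Part (a) is the reason why all our extensions are purely transcendental: in $\mathbb C\otimes_{\mathbb R}\mathbb C$ one has $(i\otimes1-1\otimes i)(i\otimes1+1\otimes i)=0$.

\subsection*{Skew polynomials}
Let $L$ be a field with an automorphism $\tau$. The \emph{skew polynomial ring} $S=L[X;\tau]$ is the left $L$-vector space with basis $1,X,X^2,\dots$ and multiplication determined by $X\lambda=\tau(\lambda)X$. A left $S$-module is an $L$-vector space $R$ with a $\tau$-semilinear map $X:R\to R$. Elements $p_1,\dots,p_r\in R$ are \emph{$S$-independent} if $\sum f_ap_a=0$ with $f_a\in S$ forces all $f_a=0$; equivalently, the family $X^ip_a$ is linearly independent over $L$. This is the condition in Lemma~\ref{lem:rows}. We recall two textbook facts.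
\begin{itemize}
\item[(S1)] $S$ is a left and right principal ideal domain, hence a left and right Ore domain. So it is a subring of a division ring of fractions $Q$, and finitely many elements of $Q$ can be written as $s^{-1}f_1,\dots,s^{-1}f_r$ with $f_a\in S$ and a common left denominator $0\ne s\in S$.
\item[(S2)] For a left $S$-module $R$, every element of $Q\otimes_SR$ has the form $s^{-1}\otimes p$, and the kernel of $\iota:R\to Q\otimes_SR$, $p\mapsto1\otimes p$, consists of the $p$ with $sp=0$ for some $0\ne s\in S$.
\end{itemize}
Passing to $Q$ turns independence over $S$ into linear algebra: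
\begin{equation}\label{eq:SQ}
p_1,\dots,p_r\text{ are $S$-independent}\ \Longrightarrow\ \iota(p_1),\dots,\iota(p_r)\text{ are $Q$-independent.}
\end{equation}
Indeed, if $\sum s^{-1}f_a\,\iota(p_a)=0$, then $\iota(\sum f_ap_a)=0$, so $\sum s'f_ap_a=0$ for some $s'\neq0$ by (S2). Then all $s'f_a$ vanish, and so do all $f_a$.

\subsection*{The filtration attached to a datum}
Fix a subframe $V$ of $D$ with basis $v_1,\dots,v_m$. A \emph{datum} for $V$ is a triple $(L,\tau,x_0)$ in which $L$ is a purely transcendental extension of $k$, $\tau$ is an automorphism of $L$ over $k$, and $x_0\in V_L$. We write $\tau$ also for the ring automorphism $\mathrm{id}_D\otimes\tau$ of $D_L$ and define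
\[
X:D_L\to D_L,\qquad X(p)=x_0\,\tau(p).
\]
This map plays the role of multiplication by $u$. It is $\tau$-semilinear because $L$ is central in $D_L$, so $D_L$ is a left module over $S=L[X;\tau]$. Let $Q$ be the division ring of fractions of $S$, let $M=Q\otimes_SD_L$, and let $\iota:D_L\to M$ be as in (S2). For $d\in D$ we have $\tau(d)=d$ and therefore $X(pd)=X(p)d$. So right multiplication by $d$ is $S$-linear on $D_L$, and $D$ acts on the right of $M$ by $Q$-linear maps with $\iota(p)d=\iota(pd)$. Put
\[
M_{-1}=0,\qquad M_j=Q\,\iota(V^j)\quad(j\ge0).
\]
The $M_j$ form an increasing chain of finite-dimensional left $Q$-spaces; $\dim_QM_j$ counts the rows of $V^j$. Since $V^{j+1}=\sum_sV^jv_s$, we have $M_{j+1}=\sum_sM_jv_s$ for $j\ge0$. If $M_j=M_{j-1}$ with $j\ge1$, then $M_{j+1}=\sum_sM_{j-1}v_s=M_j$. Therefore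
\begin{equation}\label{eq:stab}
M_j=M_{j-1}\text{ for some }j\ge1\quad\Longrightarrow\quad M_i=M_{j-1}\text{ for all }i\ge j-1 .
\end{equation}
In Example~\ref{ex:model} the datum is $(k,\mathrm{id},u)$, and $M_j$ is the span of $1,v,\dots,v^j$ over $Q=k(u)$, which grows at every step. This growth is all that the argument needs.

\begin{proposition}\label{prop:key}
Let $(L,\tau,x_0)$ be a datum for $V$ with $M_j\ne M_{j-1}$ for all $j\ge0$. Then $\dim(VW)\ge\dim W+(\dim W)^{1/2}$ for every nonzero finite-dimensional subspace $W\subseteq D$.
\end{proposition}

To imitate Example~\ref{ex:model} we need elements $y_1,y_2,\dots$ of $V$ such that the products $Y_i=y_i\cdots y_1$ are $S$-independent, for instance because $\iota(Y_i)\notin M_{i-1}$ for every $i$. The hypothesis provides, for each $l$, a word in the $v_s$ of length $l$ whose image lies outside $M_{l-1}$. The relation $M_{j}v_s\subseteq M_{j+1}$ shows that the \emph{initial} segments of such a word have the same property. But Lemma~\ref{lem:cols} multiplies $w$ on the left, so it needs the \emph{final} segments, and left multiplication by $V$ has no reason to respect the left $Q$-spaces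 $M_j$. We avoid any choice by taking $y_i$ generic, each with its own indeterminates. Then every word of length $i$ occurs in $Y_i$ with its own monomial as coefficient, and $Y_i$ is new as soon as one word is new.

\begin{proof}
Let $y=(y_{i,s})_{i\ge1,\,1\le s\le m}$ be new commuting indeterminates, let $L'=L(y)$, and extend $\tau$ to $L'$ by fixing every $y_{i,s}$. Then $(L',\tau,x_0)$ is again a datum, so $D_{L'}$ is a left module over $S'=L'[X;\tau]$, and it is a domain by Lemma~\ref{lem:ext}(a). Put
\[
y_i=\sum_{s}y_{i,s}v_s,\qquad Y_0=1,\qquad Y_i=y_iy_{i-1}\cdots y_1\in V^i\otimes_kk[y].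
\]

\emph{Step 1: the elements $Y_0,Y_1,Y_2,\dots$ of $D_{L'}$ are $S'$-independent.}
Suppose $\sum_{i\le l}f_iY_i=0$ with $f_i\in S'$ and $f_l\ne0$. Multiplying on the left by a common denominator of the coefficients, we may assume that all coefficients of the $f_i$ lie in $L[y]$. As $\tau$ fixes the $y_{i,s}$, they commute with $X$; so $f_i\in S[y]=S\otimes_kk[y]$, and the relation holds in the $S[y]$-module $D_L\otimes_kk[y]\subseteq D_{L'}$, on which $X$ acts through the first factor. Let $\bar M=M/M_{l-1}$ and let $\pi:D_L\to\bar M$ be $\iota$ followed by the quotient map. Apply the $S[y]$-linear map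
\[
\pi\otimes\mathrm{id}:\ D_L\otimes_kk[y]\longrightarrow\bar M\otimes_kk[y].
\]
For $i<l$ the element $Y_i$ lies in $V^{l-1}\otimes k[y]$ and maps to $0$. So $f_l\bar Y_l=0$, where $\bar Y_l$ is the image of $Y_l$. A $Q$-basis of $\bar M$ makes $\bar M\otimes_kk[y]$ a free left module over $Q[y]=Q\otimes_kk[y]$, which is a domain, being a polynomial ring in central indeterminates over a division ring. Since $0\ne f_l\in Q[y]$, we get $\bar Y_l=0$. Now
\[
\bar Y_l=\sum_{s_1,\dots,s_l}\pi(v_{s_l}\cdots v_{s_1})\otimes y_{l,s_l}\cdots y_{1,s_1},
\]
and different tuples $(s_1,\dots,s_l)$ give different monomials in $y$. So $\pi$ kills all words of length $l$. These words span $V^l$, hence $M_l=M_{l-1}$, contrary to the hypothesis.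

\emph{Step 2: a long column.}
Let $n=\dim W$ and $\delta=\delta_V(W)$, and suppose $n>\delta^2$. Apply Lemma~\ref{lem:cols} over the field $k(y)$ to $W_{k(y)}\subseteq(VW)_{k(y)}\subseteq D_{k(y)}$, with $\varphi_i$ equal to left multiplication by $y_i\in V_{k(y)}$. It gives $0\ne w\in W_{k(y)}$ with $Y_0w,\dots,Y_\delta w\in W_{k(y)}\subseteq W_{L'}$. We work over $k(y)$ rather than $L'$ so that $\tau(w)=w$. Then $X(pw)=x_0\tau(p)w=X(p)w$, and so $f(pw)=(fp)w$ for all $f\in S'$ and $p\in D_{L'}$. If $\sum f_i(Y_iw)=0$ with $f_i\in S'$, then $(\sum f_iY_i)w=0$. As $D_{L'}$ is a domain, $\sum f_iY_i=0$, and all $f_i$ vanish by Step 1. Thus $W_{L'}$ contains $\delta+1$ elements that are $S'$-independent.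

\emph{Step 3: too many rows.}
We have $\tau(W_{L'})=W_{L'}$ and $x_0\in V_{L'}$, so $W_{L'}+XW_{L'}\subseteq(VW)_{L'}$, and this space has dimension $\delta$ modulo $W_{L'}$. By Lemma~\ref{lem:rows}, $W_{L'}$ contains at most $\delta$ elements that are $S'$-independent. This contradicts Step 2, so $\delta^2\ge n$.
\end{proof}

\begin{remark}\label{rem:domain}
The absence of zero divisors enters in Step 2, where $w$ is canceled, and it cannot be dropped. In the algebra $k[u,v]\times k[x]$, which contains $k[u,v]\times k$ and so has $\dim V_0^j\ge\binom{j+2}{2}$ for a generating subframe $V_0$, let $W_j=k\cdot1+\big(0\times k[x]_{\le j}\big)$. If the second components of a subframe $V$ have degree at most $r$, then $VW_j\subseteq V+\big(0\times k[x]_{\le j+r}\big)$, so $\delta_V(W_j)\le\dim V+r$ while $\dim W_j\to\infty$. No $d>1$ is admissible, and the analog of Theorem~\ref{thm:gap}(c) fails.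
\end{remark}

By \eqref{eq:stab}, a datum with $M_0\ne0$ either satisfies the hypothesis of Proposition~\ref{prop:key} or has a chain $(M_j)$ that stabilizes. It remains to choose data for which stabilization has strong consequences.

\section{Subframes that generate a transcendental element}\label{sec:trans}

\begin{proposition}\label{prop:trans}
If $A=k\langle V\rangle$ contains an element $x$ transcendental over $k$, then $V$ has type (1) or (2).
\end{proposition}

\begin{proof}
A datum requires $x_0$ to lie in the subframe, so put $V'=V+kx$. Then $k\langle V'\rangle=A$. Take the datum $(k,\mathrm{id},x)$ for $V'$: here $S=k[X]$, $Q=k(X)$, and $X$ is left multiplication by $x$ on $D$. Let $K=k(x)\subseteq D$; this field exists because $D$ is a division ring. The map $M\to D$, $q(X)\otimes p\mapsto q(x)p$, is surjective, and it is injective because it sends $s^{-1}\otimes p$ to $s(x)^{-1}p$. So $M=D$, with $Q$ acting through $K$, and $M_j=KV'^j$. In particular $M_0=K\ne0$.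

Suppose first that $M_j\ne M_{j-1}$ for all $j\ge1$. Proposition~\ref{prop:key} gives $\delta_{V'}(W)\ge(\dim W)^{1/2}$ for all nonzero finite-dimensional $W$, and Lemma~\ref{lem:enlarge} gives $\delta_V(W)\ge h^{-1}(\dim W)^{1/2}$ with $h$ independent of $W$. So $d=2$ is admissible, and $V$ has type (2).

Otherwise the chain stabilizes by \eqref{eq:stab}, and $P=KA=\bigcup_jM_j$ has finite left $K$-dimension. We claim that $P=B$. Since $x\in A$, we have $K\subseteq B$ and $P\subseteq B$. Conversely, $B_0=\{b\in B:Pb\subseteq P\}$ is a subalgebra that contains $A$. If $0\ne b\in B_0$, right multiplication by $b$ is an injective left $K$-linear map $P\to P$, hence bijective; so $Pb^{-1}=P$ and $b^{-1}\in B_0$. Thus $B_0$ is a division subalgebra containing $V$, and $B_0=B$. As $1\in P$, this gives $B\subseteq P$.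

So $B=k(x)A$ is finite-dimensional on the left over $k(x)$. By Lemmas~\ref{lem:rep} and~\ref{lem:lin}, $\dim V^j\le cj$ for all $j\ge1$. Since $A\supseteq k[x]$ is infinite-dimensional, Lemma~\ref{lem:one} gives $\mathrm{VDI}(V)=1$, and $V$ has type (1).
\end{proof}

\section{Subframes that generate an algebraic algebra}\label{sec:alg}

Suppose now that $A$ is infinite-dimensional and every element of $A$ is algebraic over $k$. Left multiplication by an element of $A$ satisfies a polynomial over $k$, so the datum of Section~\ref{sec:trans} would give $M=0$. A first attempt is left multiplication by a generic element $x=\sum_st_sv_s$. But in $x^j$ the coefficient of a monomial in the $t_s$ is the sum of all words with given multiplicities of the letters, so $x^j$ sees only symmetrized words. For the real quaternions and $V=\mathbb R+\mathbb Ri+\mathbb Rj$, the element $x=t_1+t_2i+t_3j$ has $x^2=(t_1^2-t_2^2-t_3^2)+2t_1(t_2i+t_3j)\in V_{\mathbb R(t)}$, although $V^2\ne V$. Individual words are seen by a product $x_0x_1\cdots x_{j-1}$ of generic elements with separate indeterminates, but Lemma~\ref{lem:rows} needs the powers of a single operator.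 The twist $\tau$ reconciles the two demands: it renames the indeterminates at each application of $X$.

Let $L=k(t_{j,s}:j\in\mathbb Z,\ 1\le s\le m)$, let $\tau$ be the automorphism $t_{j,s}\mapsto t_{j+1,s}$ of $L$ over $k$, and let $x_j=\sum_st_{j,s}v_s\in V_L$. The index $j$ runs over all of $\mathbb Z$ so that $\tau$ is bijective. We call $(L,\tau,x_0)$ the \emph{shift datum} for $V$. Since $\tau(x_j)=x_{j+1}$, induction gives
\begin{equation}\label{eq:powers}
X^j(1)=x_0x_1\cdots x_{j-1}=\sum_{s_0,\dots,s_{j-1}}v_{s_0}\cdots v_{s_{j-1}}\otimes t_{0,s_0}\cdots t_{j-1,s_{j-1}}\ \in\ (V^j)_L .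
\end{equation}

\begin{lemma}\label{lem:shift}
Let $\dim A=\infty$, take the shift datum for $V$, and let $F$ be a finite-dimensional subalgebra of $D$ with $k$-basis $d_1,\dots,d_e$. Then $\iota(d_1),\dots,\iota(d_e)$ are linearly independent over $Q$. In particular $M_0\ne0$.
\end{lemma}

\begin{proof}
By \eqref{eq:SQ} it suffices to show that $d_1,\dots,d_e$ are $S$-independent in $D_L$. Suppose $\sum_a\sum_j\lambda_{a,j}X^j(d_a)=0$ with $\lambda_{a,j}\in L$ not all zero. Since $X^j(d_a)=X^j(1)d_a$ and $L$ is central, this reads
\[
\sum_jX^j(1)\,\mu_j=0,\qquad\mu_j=\sum_ad_a\otimes\lambda_{a,j}\in F_L .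
\]
The $d_a$ form an $L$-basis of $F_L$, so some $\mu_j$ is nonzero; let $J$ be the largest such index. Then $J\ge1$, since otherwise the relation says $\mu_0=0$. The ring $F_L$ is a subring of the domain $D_L$ and has finite dimension over $L$, so it is a division ring. Hence
\[
X^J(1)=-\sum_{j<J}X^j(1)\,\mu_j\mu_J^{-1}\ \in\ (V^{J-1}F)_L .
\]
The monomials in \eqref{eq:powers} are distinct, hence linearly independent over $k$, so Lemma~\ref{lem:ext}(b) shows that all words of length $J$ lie in $V^{J-1}F$. Thus $V^J\subseteq V^{J-1}F$. If $V^i\subseteq V^{J-1}F$, then $V^{i+1}\subseteq V^JF\subseteq V^{J-1}FF=V^{J-1}F$. So $A\subseteq V^{J-1}F$, which is finite-dimensional, a contradiction. The case $F=k$ gives $\iota(1)\ne0$.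
\end{proof}

If the chain $(M_j)$ stabilizes, the lemma bounds the degree of every element of $A$. To pass from bounded degree to finite dimension we use polynomial identities. A $k$-algebra $E$ \emph{satisfies a polynomial identity} if there is a nonzero element $f$ of a free algebra $k\langle\xi_1,\dots,\xi_r\rangle$ with $f(a_1,\dots,a_r)=0$ for all $a_i\in E$. We recall:
\begin{itemize}
\item[(K)] (Kaplansky) A division ring that satisfies a nonzero polynomial identity with coefficients in a central subfield is finite-dimensional over its center.
\end{itemize}
The \emph{standard polynomial} is $s_l(\xi_1,\dots,\xi_l)=\sum_{\sigma}\operatorname{sgn}(\sigma)\,\xi_{\sigma(1)}\cdots\xi_{\sigma(l)}$, the sum over all permutations of $\{1,\dots,l\}$. It is nonzero and multilinear, and it vanishes when two arguments are equal, because the terms cancel in pairs. Consequently,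
\begin{equation}\label{eq:std}
s_l(a_1,\dots,a_l)=0\quad\text{if $a_1,\dots,a_l$ are linearly dependent over a central subfield:}
\end{equation}
write one argument as a combination of the others and expand.

\begin{lemma}\label{lem:kurosh}
Let $V$ be a subframe of $D$ and let $l\ge1$. If $\dim k[d]\le l$ for every $d\in A$, then $\dim A<\infty$.
\end{lemma}

\begin{proof}
For $0\ne d\in A$ the finite-dimensional domain $k[d]$ contains $d^{-1}$, so $A$ is a division ring.

\emph{An identity.} Let $d,z\in A$. The minimal polynomial of $d$ has degree between $1$ and $l$, so $\sum_{i=0}^lc_id^i=0$ with $c_i\in k$ and $c_1,\dots,c_l$ not all zero. Taking the commutator $[z,\cdot]$ removes the constant term: $\sum_{i=1}^lc_i[z,d^i]=0$. By \eqref{eq:std}, $A$ satisfies $f=0$ for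
\[
f(\xi,\zeta)=s_l\big([\xi,\zeta],[\xi,\zeta^2],\dots,[\xi,\zeta^l]\big).
\]
We show $f\ne0$ in $k\langle\xi,\zeta\rangle$ by computing the coefficient of $\omega=\xi\zeta\,\xi\zeta^2\cdots\xi\zeta^l$. Expand the product attached to $\sigma$ by choosing from each factor $[\xi,\zeta^i]=\xi\zeta^i-\zeta^i\xi$ one of its two terms, and suppose that the resulting monomial is $\omega$. As $\omega$ ends in $\zeta$, the last factor contributes $\xi\zeta^i$. If some factor contributed $\zeta^i\xi$, the last such factor would be followed by a term that begins with $\xi$, and $\xi\xi$ does not occur in $\omega$. So the monomial is $\xi\zeta^{\sigma(1)}\cdots\xi\zeta^{\sigma(l)}$, and it equals $\omega$ only for $\sigma=\mathrm{id}$. The coefficient of $\omega$ is $1$.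

\emph{Finite dimension.} By (K), $A$ has a finite basis $a_1,\dots,a_r$ over its center $Z$. Let $Z_0\subseteq Z$ be the $k$-subalgebra generated by the structure constants $\gamma_{ijh}$ in $a_ia_j=\sum_h\gamma_{ijh}a_h$ and by the coordinates of $v_1,\dots,v_m$. It is commutative and generated by finitely many algebraic elements, so $\dim Z_0<\infty$. The space $\sum_iZ_0a_i$ is closed under multiplication and contains $V$, so it contains every $V^j$ and equals $A$. Hence $\dim A\le r\dim Z_0<\infty$. Finite generation of $A$ is used exactly here.
\end{proof}

\begin{proposition}\label{prop:alg}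
Let $V$ be a subframe of $D$ such that $A$ is infinite-dimensional and every element of $A$ is algebraic over $k$. Then $\dim(VW)\ge\dim W+(\dim W)^{1/2}$ for all nonzero finite-dimensional $W\subseteq D$.
\end{proposition}

\begin{proof}
Take the shift datum; $M_0\ne0$ by Lemma~\ref{lem:shift}. Suppose $M_j=M_{j-1}$ for some $j\ge1$. By \eqref{eq:stab}, $Q\,\iota(A)=\bigcup_iM_i$ has finite dimension $l\ge1$ over $Q$. For $d\in A$ the subalgebra $F=k[d]\subseteq A$ is finite-dimensional, and $\iota(F)\subseteq Q\,\iota(A)$, so Lemma~\ref{lem:shift} gives $\dim k[d]\le l$. Then $\dim A<\infty$ by Lemma~\ref{lem:kurosh}, a contradiction. Hence $M_j\ne M_{j-1}$ for all $j\ge0$, and Proposition~\ref{prop:key} applies.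
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:tri}]
The three types exclude each other, because they assign to $\mathrm{VDI}(V)$ the values $0$, $1$ and at least $2$. If $\dim A<\infty$, then $W=A$ is a subframe with $\delta_V(W)=0$, so no $d$ is admissible and $V$ has type (0). If $\dim A=\infty$ and $A$ is algebraic over $k$, then $V$ has type (2) with $c=1$ by Proposition~\ref{prop:alg}; the inequality says that $d=2$ is admissible. If $A$ contains a transcendental element, then $V$ has type (1) or (2) by Proposition~\ref{prop:trans}.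
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
If some subframe has type (2), then $\mathrm{Ld}(D)\ge2$. Otherwise $\mathrm{Ld}(D)=\sup_V\mathrm{VDI}(V)$ is $0$ when all subframes have type (0), and $1$ when some subframe has type (1). This proves the gap and shows that $\mathrm{Ld}(D)<2$ if and only if no subframe has type (2). Every finitely generated subalgebra is $k\langle V\rangle$ for a subframe $V$. It is finite-dimensional exactly when $V$ has type (0), since then $\mathrm{VDI}(V)=0$ by the first case of the preceding proof; this gives (a). In types (0) and (1) it has linearly bounded growth, in type (0) with $c=\dim A$; this gives (c).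

\emph{Part (b), only if.} Let $\mathrm{Ld}(D)<2$ and let $B$ be the division subalgebra generated by a subframe $V$, with center $Z$. If $V$ has type (0), the finite-dimensional domain $A$ is a division ring, so $B=A$ is finite-dimensional over $k$. Then $B$ is finite-dimensional over $Z$, and $Z$ has transcendence degree $0$. Let $V$ have type (1), with $K=k(x)$ and $l$ the left $K$-dimension of $B$. The field $K$ need not be central in $B$, but Lemma~\ref{lem:rep} embeds $B$ in $M_l(K)$, where it is. Any $l^2+1$ matrices in $M_l(K)$ are linearly dependent over $K$, so $s_{l^2+1}$ vanishes on $M_l(K)$ by \eqref{eq:std}, and hence on $B$. By (K), $B$ is finite-dimensional over $Z$. The subring $K[Z]\subseteq B$ generated by $K$ and $Z$ is commutative, and it is a left $K$-subspace of $B$. So it is a commutative domain of finite dimension over $K$, that is, a finite field extension of $k(x)$. It has transcendence degree $1$ over $k$, and its subfield $Z$ has transcendence degree at most $1$.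

\emph{Part (b), if.} Let $V$ be a subframe. By assumption $B$ has a finite basis $b_1,\dots,b_r$ over its center $Z$, and $Z$ has transcendence degree at most $1$ over $k$. Let $U$ be the subframe of $Z$ spanned by $1$, the coordinates of a basis of $V$, and the structure constants of the $b_i$. Then $V\subseteq\sum_iUb_i$ and $b_ib_j\in\sum_hUb_h$. We claim that $V^j\subseteq\sum_iU^{2j}b_i$ for $j\ge1$. This holds for $j=1$ because $U\subseteq U^2$, and since $U$ is central,
\[
V^{j+1}\subseteq\sum_{i,i'}U^{2j}b_i\,Ub_{i'}=\sum_{i,i'}U^{2j+1}b_ib_{i'}\subseteq\sum_hU^{2j+2}b_h .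
\]
So $\dim V^j\le r\dim U^{2j}$, and it suffices to bound the growth of the commutative algebra $k[U]$. If $k[U]$ is algebraic over $k$, it is finite-dimensional. Otherwise pick $x\in k[U]$ transcendental over $k$. The field $k(U)\subseteq Z$ is algebraic over $k(x)$, because $Z$ has transcendence degree at most $1$, and it is finitely generated; so it is finite over $k(x)$, and Lemmas~\ref{lem:rep} and~\ref{lem:lin} apply. In both cases $\dim U^j\le c'j$ for some $c'$, and $\dim V^j\le2rc'j$. Now $\mathrm{VDI}(V)=0$ if $\dim A<\infty$, and $\mathrm{VDI}(V)=1$ otherwise, by Lemma~\ref{lem:one}. Hence $\mathrm{Ld}(D)\le1<2$.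
\end{proof}

\begin{remark}\label{rem:quad}
Theorem~\ref{thm:tri} also contains a gap for the growth of $V^j$ itself. Let $V$ have type (2), with $c\le1$, and let $n_j=\dim V^j\ge1$. Then $(n_j^{1/2}+c/3)^2=n_j+\tfrac{2c}{3}n_j^{1/2}+\tfrac{c^2}{9}\le n_j+c\,n_j^{1/2}\le n_{j+1}$, so $n_j\ge(cj/3)^2$. Thus for a subframe $V$ of a division ring, $\dim V^j$ is either bounded above by a linear function of $j$ or bounded below by a quadratic one.
\end{remark}

\begin{thebibliography}{1}

\bibitem{growth}
\emph{Growth Functions},
\texttt{https://library.slmath.org/books/Book67/files/150122-JasonBell.pdf}.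

\end{thebibliography}
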